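
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\numberwithin{equation}{section}

\title{A polynomial family through the singular irregular vertex operators}


\begin{abstract}
An irregular vertex operator for the Virasoro algebra, acting on a module generated by a simultaneous eigenvector $|\Lambda\rangle$ of $L_r,\dots,L_{2r-1}$, depends on its weight $\Delta$ and on infinitely many further parameters. At the Kac weights $\Delta_{p,q}$ one can ask that the descendant by the singular vector vanish, and this singles out finitely many operators. We prove the conjecture that all these singular operators, for all $p$ and $q$, are specializations of one family, unique, whose coefficients are polynomials in the central charge, $\Delta$, the leading exponent $\beta_{2r-1}$, the $\Lambda_k$ and $\Lambda_{2r-1}^{-1}$. We also prove that for $t\notin\mathbb Q$,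 where $c=13-6(t+1/t)$, there are exactly $pq$ singular operators, all simple solutions, and we give their exponents in closed form. The proof treats the case $(p,1)$ by a first-order system with $sl_2$ symmetry, in which the dependence on $p$ becomes polynomial, and reaches all $(p,q)$ through factorizations of singular vectors at $t=1/N$.
\end{abstract}

\section{Introduction}

\subsection{The objects}\label{ss:objects}

The setting follows \cite{N}. Let $L_n$ $(n\in\mathbb Z)$ generate the Virasoro algebra,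
\[
[L_m,L_n]=(m-n)L_{m+n}+\tfrac{c}{12}(m^3-m)\delta_{m+n,0},\qquad c=13-6\Bigl(t+\frac1t\Bigr),\quad t\neq0,
\]
and let $U(\mathrm{Vir})$ be its enveloping algebra with the central element set equal to $c$. The Verma module $M_\Delta$ has a highest weight vector $|\Delta\rangle$ and the basis $L_{-\lambda}|\Delta\rangle=L_{-\lambda_1}\cdots L_{-\lambda_\ell}|\Delta\rangle$, where $\lambda=(\lambda_1\ge\dots\ge\lambda_\ell)$ runs over partitions.

\emph{Irregular module.} Fix $r\ge1$ and $\Lambda=(\Lambda_r,\dots,\Lambda_{2r-1})$ with $\Lambda_{2r-1}\ne0$, and put $\Lambda_n=0$ for $n\ge2r$. The rule $L_n|\Lambda\rangle=\Lambda_n|\Lambda\rangle$ $(n\ge r)$ defines a one-dimensional representation of the subalgebra spanned by the $L_n$, $n\ge r$, and the center: if $m\ne n$ are both at least $r$, then $m+n>2r$ and $\Lambda_{m+n}=0$. Let $M=M_\Lambda$ be the induced module. By the Poincar\'e--Birkhoff--Witt theorem (PBW) it has the basis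
\[
L_{-\lambda}L_0^{k_0}L_1^{k_1}\cdots L_{r-1}^{k_{r-1}}|\Lambda\rangle ,
\]
that is, products of modes $L_k$ with $k\le r-1$ in increasing order of $k$. We write these basis vectors as $L_\lambda|\Lambda\rangle$, with $\lambda=\emptyset$ for $|\Lambda\rangle$ itself, and let $\pi:M\to\mathbb C$ be the coefficient of $|\Lambda\rangle$ in this basis.

\emph{Irregular vertex operators.} Put $x=z^{1/2}$ and
\[
E=z^\alpha\exp\Bigl(\sum_{k=1}^{2r-1}\beta_kz^{-k/2}\Bigr),\qquad V_E=E\cdot M((x)),\qquad D_n=z^n\bigl(z\partial_z+(n+1)\Delta\bigr).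
\]
Here each power of $x$ in an element of $M((x))$ has its coefficient in $M$, and $\pi$ is extended coefficientwise to a map $V_E\to E\,\mathbb C((x))$. An irregular vertex operator of weight $\Delta$ is a linear operator $\Phi(z)=\Phi^\Delta_{\Lambda,\Lambda}(z)$ on (a completion of) $M$ with
\begin{itemize}
\item[(i)] $[L_n,\Phi(z)]=D_n\Phi(z)$ for all $n\in\mathbb Z$;
\item[(ii)] $\Phi(z)|\Lambda\rangle=E\sum_{m\ge0}v_mz^{m/2}$ with $v_0=|\Lambda\rangle$, $v_m=\sum_\lambda c_\lambda^{(m)}L_\lambda|\Lambda\rangle\in M$.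
\end{itemize}
Since $\Phi L_n=(L_n-D_n)\Phi$ and $V_E$ is stable under $L_n$ and $D_n$, such a $\Phi$ is a linear map $M\to V_E$. The conditions leave some constants free. We shall see (Proposition~\ref{prop:scalar}) that $\Delta,\alpha,\beta=(\beta_1,\dots,\beta_{2r-1})$ and the coefficients $c^{(k)}_\emptyset$ of $|\Lambda\rangle$ in $v_k$, $k\ge1$, can be prescribed arbitrarily, and that all other $c^{(m)}_\lambda$ are then determined polynomially. So the free constants, called $c_\phi^{(k)}$ in the formulation of the problem, are $c_\phi^{(k)}=c_\emptyset^{(k)}$, and one writes $\Phi^\Delta_{\Lambda,\Lambda}(\alpha,\beta,c_\phi;z)$. Two operators are equal if all their data $\Delta,\alpha,\beta,c^{(m)}_\lambda$ are equal.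

\emph{Descendants.} Put $L_{-1}\cdot\Phi=\partial_z\Phi$ and, for $n\ge2$,
\begin{equation}\label{eq:desc}
L_{-n}\cdot\Phi=\frac1{(n-2)!}\Bigl(\partial_z^{n-2}(T_-(z))\,\Phi+\Phi\,\partial_z^{n-2}(T_+(z))\Bigr),
\end{equation}
where $T_-(z)=\sum_{n\le-2}L_nz^{-n-2}$ and $T_+(z)=\sum_{n\ge-1}L_nz^{-n-2}$. Descendants are defined linearly in $v\in M_\Delta$ by $\Phi(|\Delta\rangle,z)=\Phi(z)$ and $\Phi(L_{-\lambda}|\Delta\rangle,z)=L_{-\lambda_1}\cdot(\cdots(L_{-\lambda_\ell}\cdot\Phi(z)))$.

\emph{Singular vectors and singular operators.} A vector $\chi$ is singular if $L_n\chi=0$ for all $n\ge1$. Put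
\[
\Delta_{p,q}=\frac{(pt-q)^2-(t-1)^2}{4t}.
\]
By Kac and Feigin--Fuchs, for positive integers $p,q$ the module $M_{\Delta_{p,q}}$ contains a nonzero singular vector $\chi_{p,q}$ of level $pq$; it is unique up to a scalar (Lemma~\ref{lem:unique}).

\begin{definition}
An operator $\Phi=\Phi^{\Delta_{p,q}}_{\Lambda,\Lambda}(\alpha,\beta,c_\phi;z)$ is \emph{singular} (for $(p,q)$) if $\Phi(\chi_{p,q},z)=0$.
\end{definition}

After division by $E$ the singular condition is a system of polynomial equations in the unknowns $\alpha,\beta,c_\phi$. A solution is called \emph{simple} if it is an isolated reduced point of the scheme of solutions, that is, if it has multiplicity $1$.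

\subsection{The question and the results}

For a general weight an irregular vertex operator has infinitely many free parameters. At the weights $\Delta_{p,q}$ the singular condition fixes them up to finitely many choices. We shall see that it amounts to an equation for a scalar series whose leading part is a polynomial of degree $pq$ in the derivation $z^{r+1/2}\partial_z$, so one expects $pq$ formal solutions, distinguished by their leading exponents $\beta_{2r-1}$. Thus the singular operators assign values of $\alpha$, of $\beta_1,\dots,\beta_{2r-2}$ and of every coefficient $c^{(m)}_\lambda$ to the points $(\Delta_{p,q},\beta_{2r-1})$ of a plane. These points are Zariski dense, so at most one polynomial in $(\Delta,\beta_{2r-1})$ takes the prescribed values. That there is one at all is a strong statement, and it is the conjecture of \cite{P}: there is a unique operator in which $\Delta$ and $\beta_{2r-1}$ are independent variables, the remaining data are polynomials in these, $c$, $\Lambda$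 and $\Lambda_{2r-1}^{-1}$, and which specializes to all singular operators. It is posed under the assumption, itself a preceding conjecture there, that for all $p,q$ the singular condition has exactly $pq$ solutions $\{\alpha,\beta,c_\phi\}$, counted with multiplicity, depending algebraically on $t$ and $\Lambda$. We write $\Phi^{\Delta_{p,q},i}_{\Lambda,\Lambda}(z)$, $i=1,\dots,pq$, for the singular operators and $\beta_{2r-1}^{p,q,i}$ for their values of $\beta_{2r-1}$.

We do not need this assumption; we prove it for all $t$ in the following class. Call $t$ \emph{$(p,q)$-nonresonant} if $at+b\neq0$ for all integers $(a,b)\ne(0,0)$ with $|a|<p$, $|b|<q$. For given $(p,q)$ this excludes finitely many rational numbers, and $t$ is $(p,q)$-nonresonant for all $p,q$ exactly when $t\notin\mathbb Q$. If $p=1$ or $q=1$, every $t\neq0$ is $(p,q)$-nonresonant.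

\begin{theorem}\label{thm:A}
There is a unique family $\Phi^{\Delta,\beta_{2r-1}}_{\Lambda,\Lambda}(z)$ of irregular vertex operators whose data $\alpha,\beta_1,\dots,\beta_{2r-2}$ and $c^{(m)}_\lambda$ are polynomials in $c,\Delta,\beta_{2r-1},\Lambda_r,\dots,\Lambda_{2r-1},\Lambda_{2r-1}^{-1}$ and which, for every $t\notin\mathbb Q$, equals $\Phi^{\Delta_{p,q},i}_{\Lambda,\Lambda}(z)$ at $\Delta=\Delta_{p,q}$, $\beta_{2r-1}=\beta_{2r-1}^{p,q,i}$, for all $p,q\ge1$ and $1\le i\le pq$. Uniqueness still holds if the specialization property is required only for $t$ in some infinite subset of $\mathbb C\setminus\mathbb Q$.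
\end{theorem}

In the next theorem square roots of $t$ and $\Lambda_{2r-1}$ are fixed; a different choice only permutes the values $\beta^{p,q}_{k,l}$.

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item If $t$ is $(p,q)$-nonresonant, there are exactly $pq$ singular operators, each a simple solution of the singular condition, one for each
\[
\beta_{2r-1}=\beta^{p,q}_{k,l}=\frac2{2r-1}\sqrt{\Lambda_{2r-1}}\Bigl((p-1-2k)\sqrt t+\frac{q-1-2l}{\sqrt t}\Bigr),\qquad 0\le k<p,\ 0\le l<q.
\]
\item The polynomials in Theorem~\ref{thm:A} have rational coefficients, $\beta_k=0$ for all even $k$ with $2\le k\le2r-2$, and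
\[
\alpha=-\frac{2r+1}2\,\Delta+\frac{(2r-1)^3}{32}\,\frac{\beta_{2r-1}^2}{\Lambda_{2r-1}},
\]
\[
\beta_{2r-1-2i}=\frac{2r-1}{2r-1-2i}\;\beta_{2r-1}\;[y^i]\Bigl(1+\sum_{l=1}^{r-1}\frac{\Lambda_{2r-1-l}}{\Lambda_{2r-1}}y^l\Bigr)^{1/2}\qquad(0\le i\le r-1),
\]
where $[y^i]$ denotes the coefficient of $y^i$.
\item For every $t\ne0$ and all $p,q,k,l$ the operator $\Phi_{\Lambda,\Lambda}^{\Delta_{p,q},\beta^{p,q}_{k,l}}$ is singular. Conversely, for $(p,q)$-nonresonant $t$ every singular operator for $(p,q)$ is one of these.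
\item Uniqueness holds already for fixed $t\in\mathbb C^*$ and $\Lambda$, among data polynomial in $(\Delta,\beta_{2r-1})$, if the specialization property is required only for $(p,q)=(p,1)$ with $p$ in any infinite set.
\end{enumerate}
\end{theorem}

\subsection{The smallest case by hand}\label{ss:example}

Let $r=1$ and $(p,q)=(2,1)$. Then $\Delta=\Delta_{2,1}=\frac34t-\frac12$, and $\chi_{2,1}=(L_{-1}^2-tL_{-2})|\Delta\rangle$ is singular: $L_1\chi_{2,1}=(4\Delta+2-3t)L_{-1}|\Delta\rangle=0$ and $L_2\chi_{2,1}=\bigl(6\Delta-t(4\Delta+\frac c2)\bigr)|\Delta\rangle=0$. Let $u=\Phi|\Lambda\rangle$. The singular condition on $|\Lambda\rangle$ is $\partial^2u=t\,(T_-\Phi+\Phi T_+)|\Lambda\rangle$, and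
\[
\Phi T_+|\Lambda\rangle=z^{-1}\Phi L_{-1}|\Lambda\rangle+z^{-2}\Phi L_0|\Lambda\rangle+z^{-3}\Lambda_1u,
\]
with $\Phi L_{-1}=L_{-1}\Phi-\partial\Phi$ and $\Phi L_0=L_0\Phi-z\partial\Phi-\Delta\Phi$. Now apply $\pi$. For $r=1$ the $L_n$ with $n\le0$ span a Lie algebra $\mathfrak b$, $M=U(\mathfrak b)|\Lambda\rangle$ is free over $U(\mathfrak b)$, and $\pi$ is the augmentation; so $\pi(L_nv)=0$ for $n\le0$. Hence $f=\pi(u)$ satisfies
\[
f''+\frac{2t}zf'+\Bigl(\frac{t\Delta}{z^2}-\frac{t\Lambda_1}{z^3}\Bigr)f=0 ,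
\]
a Bessel-type equation. (Proposition~\ref{prop:desc}(d) will show that this scalar equation is the whole singular condition.) With $\theta=z^{3/2}\partial_z$ it reads
\[
\bigl[\theta^2+(2t-\tfrac32)x\theta-t\Lambda_1+t\Delta x^2\bigr]f=0 .
\]
Write $f=z^\alpha e^{\beta_1/x}(1+c_\emptyset^{(1)}x+\cdots)$ and $\theta f/f=\eta_0+\eta_1x+\eta_2x^2+\cdots$. Since $\theta x^i=\frac i2x^{i+1}$, we have $\eta_0=-\frac12\beta_1$, $\eta_1=\alpha$, $\eta_2=\frac12c_\emptyset^{(1)}$. The coefficients of $x^0,x^1,x^2$ give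
\[
\eta_0^2=t\Lambda_1,\qquad 2\eta_0\eta_1+(2t-\tfrac32)\eta_0=0,\qquad 2\eta_0\eta_2+\eta_1^2+\tfrac12\eta_1+(2t-\tfrac32)\eta_1+t\Delta=0,
\]
so that
\[
\beta_1^2=4t\Lambda_1,\qquad\alpha=\tfrac34-t,\qquad c_\emptyset^{(1)}=-\frac{(2t-1)(2t-3)}{8\beta_1}.
\]
Three features are general. The leading exponent solves an algebraic equation $\sigma(\eta_0)=0$, here $\sigma(\xi)=\xi^2-t\Lambda_1$. Every further coefficient is found by dividing by $\sigma'(\eta_0)$, here $2\eta_0=-\beta_1$. And this division can be undone \emph{at the points considered}: as $1/\beta_1=\beta_1/(4t\Lambda_1)$, we have $c_\emptyset^{(1)}=-\frac1{32}(4t-8+\frac3t)\beta_1/\Lambda_1$, while $\frac34-t=-\frac32\Delta+\frac1{32}\beta_1^2/\Lambda_1$, as in Theorem~\ref{thm:B}(2). But one pair $(p,q)$ leaves many ways to rewrite the answer. The theorem asks for a single formula for all pairs, in which $t$ occurs only through $c$, and $\sigma'(\eta_0)$ is in general a product of $pq-1$ root differences, with no visible reason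 to cancel.

One relation between different pairs can already be seen. The method of Lemma~\ref{lem:sl2} gives
\[
\chi_{3,1}=\bigl(L_{-1}^3-4tL_{-2}L_{-1}+(4t^2-2t)L_{-3}\bigr)|\Delta_{3,1}\rangle,\qquad \Delta_{3,1}=2t-1 .
\]
At $t=\frac12$ the weight is $0=\Delta_{1,1}$ and the vector is $(L_{-1}^2-2L_{-2})L_{-1}|0\rangle$, a descendant of $\chi_{1,1}=L_{-1}|0\rangle$. So at $t=\frac12$ the singular operator for $(1,1)$, for which $\partial_z\Phi=0$ and thus $\alpha=\beta_1=0$, is also singular for $(3,1)$. Coincidences of this kind, at $t=1/N$ for all $N\ge2$, are what tie the different $(p,q)$ together.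

\subsection{Plan of the proof}

Section~\ref{sec:scalar} shows that an irregular vertex operator is the same as a scalar series $f=\pi(\Phi|\Lambda\rangle)$. Section~\ref{sec:desc} shows that descendants form a Virasoro module, so that a descendant of zero is zero and the singular condition is a scalar equation. Section~\ref{sec:singular} collects what we need about singular vectors: uniqueness, the $sl_2$ formula for $\chi_{p,1}$, the factorizations at $t=1/N$, and the polynomial $\sigma_{p,q}$. Section~\ref{sec:equation} solves the scalar equation for simple roots of $\sigma_{p,q}$ and proves Theorem~\ref{thm:B}(1). Section~\ref{sec:p1} is the core: for $(p,1)$ the scalar equation is replaced by a first-order system on $\mathbb C^p\otimes M$, with $\mathbb C^p$ the spin $j=\frac{p-1}2$ representation of $sl_2$. Formal diagonalization can be done inside $U(sl_2)$, once for all $p$, and the only denominators are nonzero weights. Hence all data are polynomials in $j$ and in the weight $m$.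 Section~\ref{sec:interp} uses $t=1/N$ twice: to show that these polynomials depend on $j$ only through $\Delta_{p,1}$, and to pass from $(p,1)$ to $(p,q)$; the symmetry $t\leftrightarrow1/t$ then turns $t$ into $c$.

Throughout, numerical values satisfy $t\ne0$, $\Lambda_{2r-1}\ne0$, and
\[
R=\mathbb Q[t^{\pm1},\Lambda_r,\dots,\Lambda_{2r-2},\Lambda_{2r-1}^{\pm1}],\qquad c\in R .
\]

\section{Vertex operators as scalar series}\label{sec:scalar}

Put $\theta=z^{r+1/2}\partial_z$. Then
\begin{equation}\label{eq:theta}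
\theta x^i=\tfrac i2x^{i+2r-1},\qquad \theta E=E\Bigl(\alpha x^{2r-1}-\sum_{k=1}^{2r-1}\tfrac k2\beta_kx^{2r-1-k}\Bigr),\qquad
D_n=x^{2n-2r+1}\bigl(\theta+(n+1)\Delta x^{2r-1}\bigr).
\end{equation}
In particular $\theta$ does not lower the $x$-order on $E\,\mathbb C((x))$, and for $n\ge r$ the operator $D_n$ raises it by at least $2n-2r+1\ge n/r$.

One computes $[D_m,D_n]=-(m-n)D_{m+n}$. As $D_n$ commutes with the $L_m$ acting on coefficients in $M$, the operators $\ell_n=L_n-D_n$ on $V_E$ satisfy the Virasoro relations with central charge $c$, and condition (i) says that $\Phi:M\to(V_E,\ell)$ is a homomorphism of Virasoro modules. Since $M$ is induced, such homomorphisms correspond to vectors $u=\Phi|\Lambda\rangle\in V_E$ with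
\begin{equation}\label{eq:u}
e_nu=D_nu\quad(n\ge r),\qquad e_n:=L_n-\Lambda_n .
\end{equation}
We want to show that $u$ is determined by $\pi(u)$, which may be arbitrary. The operators $e_n$ annihilate $|\Lambda\rangle$ and should lower a suitable degree on $M$; then \eqref{eq:u} can be solved from $|\Lambda\rangle$ upwards. The next lemma finds this degree.

For $m,n\ge r$ we have $[e_m,e_n]=(m-n)e_{m+n}$, because $\Lambda_{m+n}=0$ if $m\ne n$. Define the weight of a basis vector by $\mathrm{wt}(L_{k_1}\cdots L_{k_l}|\Lambda\rangle)=\sum_i(2r-1-k_i)$. Every factor contributes at least $r$. Let $M^{\le w}$ be the span of the basis vectors of weight $\le w$; thus $M^{\le w}=0$ for $w<0$ and $M^{\le0}=\mathbb C|\Lambda\rangle$. Identify $\operatorname{gr}M$ as a vector space with $\mathbb C[\zeta_i:i\ge r]$, where $\zeta_i$, of weight $i$, stands for $L_{2r-1-i}$.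

\begin{lemma}\label{lem:filt}
For $n\ge r$, $e_nM^{\le w}\subset M^{\le w-n}$, and the map of degree $-n$ that $e_n$ induces on $\operatorname{gr}M$ is the derivation
\[
\zeta_n\mapsto(2n-2r+1)\Lambda_{2r-1},\qquad \zeta_i\mapsto(n+i-2r+1)\,\zeta_{i-n}\ \text{ if } i-n\ge r,\qquad \zeta_i\mapsto0\ \text{ otherwise}.
\]
In particular, for each $v\in M$ we have $L_nv=0$ for $n\gg0$.
\end{lemma}

\begin{proof}
The elements $L_k$ $(k\le r-1)$ and $e_n$ $(n\ge r)$ generate $U(\mathrm{Vir})$. Give $L_k$ degree $2r-1-k\ge r$, $e_n$ degree $-n$, and scalars degree $0$. Commutators of generators do not raise degree: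
\begin{itemize}
\item $[L_k,L_{k'}]$ is a combination of $L_{k+k'}$ if $k+k'\le r-1$ (degree lower by $2r-1$), or of $e_{k+k'}$ and the scalar $\Lambda_{k+k'}$ if $k+k'\ge r$, and possibly a central scalar. The comparison degree is $4r-2-k-k'\ge2r>0$, so all terms have strictly lower degree.
\item $[e_n,L_k]=(n-k)L_{n+k}+$ central, to be compared with $2r-1-n-k$. If $n+k\le r-1$, the degree of $L_{n+k}$ is equal to this. If $n+k\ge r$, write $L_{n+k}=e_{n+k}+\Lambda_{n+k}$: the degree of $e_{n+k}$ is lower by $2r-1$; the scalar is $0$ if $n+k>2r-1$, has equal degree if $n+k=2r-1$, and strictly lower degree if $n+k<2r-1$. The central term occurs for $n+k=0$ and has degree $0<2r-1$.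
\item $[e_m,e_n]$ has equal degree.
\end{itemize}
Let $U^{\le d}$ be the span of all products of generators of total degree $\le d$. Replacing two factors by their commutator shortens a product, so by induction on the number of factors and the number of inversions every product is, without raising degree, a combination of sorted products: first the $L_k$ in increasing order of $k$, then the $e_n$. Reordering $L_k$'s among themselves adds only terms of strictly lower degree. Since $e_n|\Lambda\rangle=0$, it follows that $M^{\le w}=U^{\le w}|\Lambda\rangle$, and hence $e_nM^{\le w}\subset M^{\le w-n}$. The last claim of the lemma follows, since $L_n=e_n$ for $n\ge2r$.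

Finally $e_nL_{k_1}\cdots L_{k_l}|\Lambda\rangle=\sum_iL_{k_1}\cdots[e_n,L_{k_i}]\cdots L_{k_l}|\Lambda\rangle$. By the second item the part of equal degree of $[e_n,L_k]$ is $(n-k)L_{n+k}$ if $n+k\le r-1$, $(n-k)\Lambda_{2r-1}$ if $n+k=2r-1$, and $0$ otherwise. With $i=2r-1-k$ this is the stated derivation.
\end{proof}

For $\nu=(n_1\le\dots\le n_k)$ with all $n_i\ge r$ put $e_\nu=e_{n_1}\cdots e_{n_k}$, $|\nu|=\sum n_i$, and
\[
A_{\nu\lambda}=\pi(e_\nu L_\lambda|\Lambda\rangle)\in\mathbb Q[c,\Lambda_r,\dots,\Lambda_{2r-1}].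
\]

\begin{lemma}\label{lem:pairing}
The matrix $A$ is block upper triangular with respect to $|\nu|$ and $\mathrm{wt}\,\lambda$, that is, $A_{\nu\lambda}=0$ if $\mathrm{wt}\,\lambda<|\nu|$, with finite blocks. It has a two-sided inverse $B$ of the same shape ($B_{\lambda\nu}=0$ unless $|\nu|\ge\mathrm{wt}\,\lambda$), with entries in $\mathbb Q[c,\Lambda_r,\dots,\Lambda_{2r-1},\Lambda_{2r-1}^{-1}]$.
\end{lemma}

\begin{proof}
The vanishing is Lemma~\ref{lem:filt}. Let $\mathrm{wt}\,\lambda=|\nu|$. Then $A_{\nu\lambda}$ is computed in $\operatorname{gr}M$. Each derivation of Lemma~\ref{lem:filt} lowers polynomial degree by at most one, so $A_{\nu\lambda}=0$ if $\lambda$ has more factors than $\nu$. If the numbers of factors are both $k$, only the parts $(2n_i-2r+1)\Lambda_{2r-1}\,\partial/\partial\zeta_{n_i}$ contribute. So then $A_{\nu\lambda}\ne0$ only if $\lambda$ corresponds to $\nu$ under $\zeta_n\leftrightarrow e_n$, and in this case it is a nonzero integer times $\Lambda_{2r-1}^k$. The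 block of weight $w$ has finite index sets, in bijection, and is triangular with respect to the number of factors; so it is invertible over $\mathbb Q[\Lambda_{2r-1}^{\pm1}]$. Block upper triangular matrices form a ring, as all sums in products are finite. With blocks indexed by weights, the inverse is given by $B_{ww}=A_{ww}^{-1}$ and $B_{vw}=-A_{vv}^{-1}\sum_{v<u\le w}A_{vu}B_{uw}$ for $v<w$.
\end{proof}

This is where $\Lambda_{2r-1}\ne0$ is used: for $r=1$, for instance, $\pi(e_1L_0|\Lambda\rangle)=\Lambda_1$ is a diagonal entry.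

Let $\mathfrak a$ be the Lie algebra with basis $e_n$, $n\ge r$, and $[e_m,e_n]=(m-n)e_{m+n}$. Since $[D_n,D_m]=(m-n)D_{m+n}$, there is an anti-homomorphism $D$ from $U(\mathfrak a)$ to differential operators with $D(e_n)=D_n$. Put $D_\nu=D(e_\nu)$; by \eqref{eq:theta} it raises the $x$-order by at least $|\nu|/r$.

\begin{proposition}\label{prop:scalar}
For every $f\in E\,\mathbb C((x))$ there is a unique solution $u_f\in V_E$ of \eqref{eq:u} with $\pi(u_f)=f$, namely
\[
u_f=\sum_\lambda L_\lambda|\Lambda\rangle\,u_\lambda,\qquad u_\lambda=\sum_\nu B_{\lambda\nu}D_\nu f .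
\]
If $f=E(1+\sum_{k\ge1}c_\emptyset^{(k)}x^k)$, then $u_f=E(|\Lambda\rangle+O(x))$, so that $u_f$ comes from an irregular vertex operator, denoted $\Phi_f$. Its coefficients $c^{(m)}_\lambda$ are polynomials over $\mathbb Q$ in $c,\Delta,\alpha,\beta,\Lambda,\Lambda_{2r-1}^{-1},c_\emptyset^{(1)},\dots,c_\emptyset^{(m)}$.
\end{proposition}

\begin{proof}
\emph{Uniqueness.} Let $u=\sum_\lambda L_\lambda|\Lambda\rangle u_\lambda$ solve \eqref{eq:u}. As the $D_n$ commute with the $e_m$ and with $\pi$, we get $e_{n_1}\cdots e_{n_k}u=D_{n_k}\cdots D_{n_1}u$ and $\sum_\lambda A_{\nu\lambda}u_\lambda=\pi(e_\nu u)=D_\nu f$. For a fixed power of $x$ the coefficients of the $u_\lambda$ form a finitely supported vector, and the columns of $A$ are finitely supported, so we may apply $B$ and obtain the stated formula. The same argument shows: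
\begin{equation}\label{eq:zero}
\text{if } w\in V_E \text{ and } \pi(e_\nu w)=0\text{ for all }\nu,\text{ then } w=0 .
\end{equation}

\emph{Existence.} Define $u_\lambda$ by the formula. There are finitely many $\nu$ with given $|\nu|$, and $B_{\lambda\nu}=0$ unless $|\nu|\ge\mathrm{wt}\,\lambda$; so the sum converges $x$-adically, with order at least $\mathrm{wt}(\lambda)/r$ above that of $f$. Hence $u=\sum L_\lambda|\Lambda\rangle u_\lambda$ lies in $V_E$. For a fixed power of $x$ only finitely many $\mu$ contribute to $\sum_\lambda A_{\nu\lambda}\sum_\mu B_{\lambda\mu}D_\mu f$, so $\pi(e_\nu u)=D_\nu f$. By PBW for $\mathfrak a$, $\pi(Xu)=D(X)f$ for all $X\in U(\mathfrak a)$, in particular $\pi(u)=f$. Then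
\[
\pi\bigl(e_\nu(e_nu-D_nu)\bigr)=D(e_\nu e_n)f-D_nD(e_\nu)f=0,
\]
and \eqref{eq:u} follows from \eqref{eq:zero}.

\emph{Remaining claims.} Let $f=E(1+\sum c^{(k)}_\emptyset x^k)$. Then $u_\emptyset=\pi(u_f)=f$, and $u_\lambda\in xE\,\mathbb C[[x]]$ for $\lambda\neq\emptyset$. By \eqref{eq:theta} the $x^m$-coefficient of $E^{-1}D_\nu f$ is a polynomial over $\mathbb Q$ in $\Delta,\alpha,\beta,c_\emptyset^{(1)},\dots,c_\emptyset^{(m)}$, and it vanishes if $|\nu|>rm$.
\end{proof}

\section{Descendants}\label{sec:desc}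

The operations \eqref{eq:desc} are residues at $w=z$ of $(w-z)^{1-n}T(w)\Phi$, where the radial ordering of $T(w)$ and $\Phi(z)$ is built in. We now make this precise, because it yields at once that descendants form a representation of the Virasoro algebra.

Let $T(w)=\sum L_nw^{-n-2}$, so that $\operatorname{Res}_ww^{n+1}T(w)=L_n$. For $h\in\mathbb C[z^{\pm1}][w^{\pm1},(w-z)^{-1}]$ let $h^>$ and $h^<$ be its expansions for $|w|>|z|$ and $|z|>|w|$, and $L_h^{\gtrless}=\operatorname{Res}_wh^{\gtrless}\,T(w)$. For a linear map $\Psi:M\to V_E$ put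
\[
L_h\cdot\Psi=L_h^>\Psi-\Psi L_h^<,\qquad L_n\cdot\Psi:=L_{(w-z)^{n+1}}\cdot\Psi .
\]
This is well defined. In $h^>$ the $w$-exponents are bounded above, and the $z$-exponents tend to $+\infty$ as the $w$-exponents tend to $-\infty$; so on each $v\in M$ every power of $x$ receives finitely many contributions. In $h^<$ the $w$-exponents are bounded below, and $L_nv=0$ for $n\gg0$, so on each $v$ the sum is finite. Directly from the definition,
\begin{equation}\label{eq:easy}
L_{z^bh}\cdot\Psi=z^bL_h\cdot\Psi,\qquad L_{w^{n+1}}\cdot\Psi=[L_n,\Psi],\qquad L_{-1}\cdot\Psi=[L_{-1},\Psi].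
\end{equation}

For $n\ge2$, $L_{-n}\cdot$ is exactly the operation \eqref{eq:desc}. Indeed
\[
\bigl((w-z)^{1-n}\bigr)^>=\sum_{k\ge0}\tbinom{n-2+k}{k}z^kw^{1-n-k},\qquad \bigl((w-z)^{1-n}\bigr)^<=(-1)^{n-1}\sum_{k\ge0}\tbinom{n-2+k}kw^kz^{1-n-k}.
\]
So the first term of $L_{-n}\cdot\Psi$ is $\sum_k\binom{n-2+k}{n-2}z^kL_{-n-k}\Psi=\frac1{(n-2)!}(\partial_z^{n-2}T_-)\Psi$. The second is $(-1)^n\sum_k\binom{n-2+k}{n-2}z^{1-n-k}\Psi L_{k-1}=\frac1{(n-2)!}\Psi\,\partial_z^{n-2}T_+$, because $\frac1{(n-2)!}\partial_z^{n-2}z^{-k-1}=\binom{-k-1}{n-2}z^{1-n-k}$ and $\binom{-k-1}{n-2}=(-1)^n\binom{n-2+k}{n-2}$.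

\begin{lemma}\label{lem:V}
For all $g,h\in\mathbb C[z^{\pm1}][w^{\pm1},(w-z)^{-1}]$ and $\Psi:M\to V_E$, with $'=\partial_w$,
\begin{equation}\label{eq:V}
L_g\cdot(L_h\cdot\Psi)-L_h\cdot(L_g\cdot\Psi)=L_{g'h-gh'}\cdot\Psi+\tfrac c{12}\operatorname{Res}_{w=z}(g'''h)\,\Psi .
\end{equation}
In particular the $L_n\cdot$ satisfy the Virasoro relations with central charge $c$.
\end{lemma}

\begin{proof}
For Laurent polynomials $g,h$ in $w$ and $L_g=\operatorname{Res}_wgT$ one has $[L_g,L_h]=L_{g'h-gh'}+\frac c{12}\operatorname{Res}_w(g'''h)$; for $g=w^{m+1}$, $h=w^{n+1}$ this is the Virasoro relation. In general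
\[
L_g\cdot(L_h\cdot\Psi)=L_g^>L_h^>\Psi-L_g^>\Psi L_h^<-L_h^>\Psi L_g^<+\Psi L_h^<L_g^< .
\]
All products make sense: in $L^>L^>$ both sets of $w$-exponents are bounded above and the $z$-exponents tend to $+\infty$, and on a given $v\in M$ only finitely many terms of $L^<L^<$ are nonzero. Exchange $g$ and $h$ and subtract. The two middle terms together are symmetric in $g,h$ and cancel, which leaves $[L_g^>,L_h^>]\Psi-\Psi[L_g^<,L_h^<]$. The commutator formula applies term by term; its central part is a finite sum for each expansion, since the $w$-exponents of $g$ and $h$ are bounded on the same side. Expansions commute with products and with $\partial_w$, so we obtain $L_{g'h-gh'}\cdot\Psi+\frac c{12}(\operatorname{Res}_w(g'''h)^>-\operatorname{Res}_w(g'''h)^<)\Psi$. The difference of the two residues is the residue at $w=z$. For the last claim take $g=(w-z)^{m+1}$, $h=(w-z)^{n+1}$.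
\end{proof}

\begin{proposition}\label{prop:desc}
Let $\Phi$ satisfy \textup{(i)} with weight $\Delta$, and let $U(\mathrm{Vir})$ act through the operations $L_n\cdot$.
\begin{enumerate}
\item[(a)] $L_n\cdot\Phi=0$ for $n\ge1$, $L_0\cdot\Phi=\Delta\Phi$, $L_{-1}\cdot\Phi=\partial_z\Phi$. Hence $X|\Delta\rangle\mapsto X\cdot\Phi$ is a homomorphism of Virasoro modules from $M_\Delta$.
\item[(b)] Every $\Psi=X\cdot\Phi$, $X\in U(\mathrm{Vir})$, satisfies $L_{-1}\cdot\Psi=\partial_z\Psi$, and $L_i\cdot\Psi=0$ for $i\gg0$. In particular $X\cdot\Phi$ is the descendant $\Phi(X|\Delta\rangle,z)$ of Section~\ref{ss:objects}.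
\item[(c)] Every $\Psi=X\cdot\Phi$ satisfies $[L_n,\Psi]=\sum_{i\ge-1}\binom{n+1}{i+1}z^{n-i}L_i\cdot\Psi$ for all $n\in\mathbb Z$.
\item[(d)] If $\chi\in M_\Delta$ is singular with $L_0\chi=\Delta'\chi$, then $\Phi(\chi,z)$ satisfies \textup{(i)} with weight $\Delta'$, and it vanishes if and only if $\pi(\Phi(\chi,z)|\Lambda\rangle)=0$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) For $n\ge-1$ expand $(w-z)^{n+1}$ and use (i):
\[
L_n\cdot\Phi=\sum_k\tbinom{n+1}k(-z)^k[L_{n-k},\Phi]=z^n\sum_k(-1)^k\tbinom{n+1}k\bigl(z\partial_z+(n+1-k)\Delta\bigr)\Phi .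
\]
Here $\sum_k(-1)^k\binom{n+1}k=\delta_{n,-1}$ and $\sum_k(-1)^k\binom{n+1}k(n+1-k)=\delta_{n,0}$, which gives the three values. The rest is Lemma~\ref{lem:V} and the universal property of $M_\Delta$.

(b), (c) For $\Phi$ the claims hold by (a) and (i). Suppose that they hold for $\Psi$; we prove them for $\Psi_1=L_m\cdot\Psi$. Put $h=(w-z)^{m+1}$. First, $L_i\cdot\Psi_1=L_m\cdot L_i\cdot\Psi+(i-m)L_{i+m}\cdot\Psi+\frac{c}{12}(i^3-i)\delta_{i,-m}\Psi=0$ for $i\gg0$. Secondly,
\[
\partial_z\Psi_1=L_{-h'}\cdot\Psi+L_h\cdot\partial_z\Psi=-(m+1)L_{m-1}\cdot\Psi+L_m\cdot L_{-1}\cdot\Psi=L_{-1}\cdot\Psi_1 .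
\]
Thirdly, we claim that $L_k\cdot\Psi=\sum_ik_i\,L_i\cdot\Psi$ for every $k\in\mathbb C[z^{\pm1}][w^{\pm1},(w-z)^{-1}]$ with Laurent expansion $k=\sum_ik_i(w-z)^{i+1}$ at $w=z$. This holds for powers of $w-z$ by definition, and for powers of $w$ by (c) for $\Psi$. These span over $\mathbb C[z^{\pm1}]$: expand nonnegative powers and use $\frac1{w(w-z)}=z^{-1}\bigl(\frac1{w-z}-\frac1w\bigr)$. Now let $g=w^{n+1}=\sum_{i\ge-1}g_i(w-z)^{i+1}$, $g_i=\binom{n+1}{i+1}z^{n-i}$. By \eqref{eq:V} and the claim, applied to $g$ and to $g'h-gh'$,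
\[
[L_n,\Psi_1]=L_g\cdot L_h\cdot\Psi=\sum_ig_i\Bigl((i-m)L_{i+m}\cdot\Psi+L_m\cdot L_i\cdot\Psi+\tfrac c{12}(i^3-i)\delta_{i+m,0}\Psi\Bigr)=\sum_ig_i\,L_i\cdot\Psi_1 .
\]
Finally, since $L_{-1}\cdot$ is $\partial_z$ on all $X\cdot\Phi$, the two notions of descendant agree.

(d) By (a), $L_i\cdot\Phi(\chi,z)=\Phi(L_i\chi,z)$, which is $0$ for $i\ge1$ and $\Delta'\Phi(\chi,z)$ for $i=0$; so (c) is condition (i) with weight $\Delta'$. Then $\Phi(\chi,z)|\Lambda\rangle$ solves \eqref{eq:u} with $\Delta'$ in place of $\Delta$. By Proposition~\ref{prop:scalar} it is $0$ if and only if its image under $\pi$ is, and then $\Phi(\chi,z)=0$, because $|\Lambda\rangle$ generates $M$.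
\end{proof}

\section{Singular vectors}\label{sec:singular}

\subsection{Uniqueness and normalization}

\begin{lemma}\label{lem:unique}
For any $c,\Delta$, a singular vector of level $n\ge1$ in $M_\Delta$ whose $L_{-1}^n$-coefficient is $0$ is itself $0$. So singular vectors of a given level are unique up to scalars.
\end{lemma}

\begin{proof}
Suppose that $w=\sum_kc_kL_{-s}^{k_s}\cdots L_{-2}^{k_2}L_{-1}^{k_1}|\Delta\rangle\neq0$ is singular of level $n$ and does not contain $L_{-1}^n$. Let $K<n$ be the largest $k_1$ that occurs, and let $m\ge2$ be minimal such that some occurring monomial with $k_1=K$ has $k_m>0$. Apply $L_{m-1}$ and commute it to the right. On its way it either passes a mode $L_{-i}$ or absorbs it, through the commutator, and then its index drops by $i$. This continues until it becomes a negative mode, which we leave in place, or a central scalar, or until it reaches $|\Delta\rangle$, where it acts as a scalar. So each resulting term contains at most one new negative mode,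 and sorting negative modes only creates modes $L_{-i}$ with $i\ge3$. Hence the exponent of $L_{-1}$ rises by at most $1$, and it rises only if the new mode is $L_{-1}$ and no $L_{-1}$ was absorbed.

Thus exponent $K+1$ can only come from monomials with $k_1=K$, and there from absorptions of modes $L_{-i_1},L_{-i_2},\dots$ with $m-1-\sum i_a=-1$ and all $i_a\geq2$. In these monomials all modes $L_{-i}$ with $i\ne1$ have $i\ge m$, so $\sum i_a=m$ means that a single $L_{-m}$ was absorbed: $[L_{m-1},L_{-m}]=(2m-1)L_{-1}$ (there is no central term). Moving the new $L_{-1}$ to the right produces commutators that lose it. So the part of $L_{m-1}w$ with exponent $K+1$ is the sum over $k$ with $k_1=K$ of $c_k(2m-1)k_m$ times the monomial with $k_m$ lowered and $k_1$ raised by one. These monomials are distinct and at least one coefficient is nonzero; this contradicts $L_{m-1}w=0$.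
\end{proof}

\emph{Normalization.} Let $\mathfrak n_-$ be the span of the $L_n$, $n<0$. We may write $\chi_{p,q}=P_{p,q}|\Delta_{p,q}\rangle$ with
\[
P_{p,q}=L_{-1}^{pq}+\cdots\in U(\mathfrak n_-)\otimes\mathbb Q[t^{\pm1}],
\]
nonzero and singular for \emph{every} $t\ne0$. Indeed, the linear system for a singular vector of level $pq$ has coefficients in $\mathbb Q[t^{\pm1}]$ and has nonzero solutions for infinitely many $t$, hence a nonzero solution over $\mathbb Q(t)$. Since $\mathbb Q[t^{\pm1}]$ is a principal ideal domain, the solution can be chosen in $\mathbb Q[t^{\pm1}]$ with coefficients of greatest common divisor $1$, hence without common zero in $\mathbb C^*$. By Lemma~\ref{lem:unique} its $L_{-1}^{pq}$-coefficient vanishes nowhere on $\mathbb C^*$, so it is a unit of $\mathbb Q[t^{\pm1}]$; divide by it.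

\subsection{The $sl_2$ form of $\chi_{p,1}$}

For $q=1$ the singular vector comes from a first-order $p\times p$ system, whose matrices belong to a representation of $sl_2$. What matters for us is not only the formula for $\chi_{p,1}$ but also that the positive modes act on the whole vector of unknowns through $U(sl_2)$, by expressions independent of $p$.

Let $p=2j+1$ and let $J_\pm,J_0$ act on $\mathbb C^p$, with basis $\mathbf e_1,\dots,\mathbf e_p$, by
\[
J_-\mathbf e_i=\mathbf e_{i+1},\quad J_+\mathbf e_{i+1}=i(p-i)\mathbf e_i,\quad J_0\mathbf e_i=(j+1-i)\mathbf e_i\qquad(\mathbf e_{p+1}=0,\ J_+\mathbf e_1=0).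
\]
Then $[J_+,J_-]=2J_0$, $[J_0,J_\pm]=\pm J_\pm$. The Casimir element $C=J_0^2-J_0+J_+J_-$ acts by $j(j+1)$. Put $y=-tJ_+$ and, on $\mathbb C^p\otimes M_{\Delta_{p,1}}$,
\[
\mathcal N=-J_-+\sum_{m\ge0}y^mL_{-m-1}.
\]
Define $F=\sum_iF_i\mathbf e_i$ by $F_p=|\Delta_{p,1}\rangle$ and the vanishing of components $2,\dots,p$ of $\mathcal NF$. For $p=2$ this gives $F_1=L_{-1}F_2$, and the first component of $\mathcal NF$ is $(L_{-1}^2-tL_{-2})|\Delta_{2,1}\rangle$, the vector of Section~\ref{ss:example}. For $p=3$ it gives $F_2=L_{-1}F_3$, $F_1=(L_{-1}^2-2tL_{-2})F_3$, and the first component is $(L_{-1}^3-2tL_{-1}L_{-2}-2tL_{-2}L_{-1}+4t^2L_{-3})|\Delta_{3,1}\rangle$, which is the vector stated there, as $L_{-1}L_{-2}=L_{-2}L_{-1}+L_{-3}$.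

\begin{lemma}\label{lem:sl2}
The vector $F$ exists and is unique, $\mathcal NF=\chi_{p,1}\mathbf e_1$, and $L_nF=X_nF$ for $n\ge0$, where
\[
X_0=J_0+tC,\quad X_1=y\bigl(J_0+\tfrac1t-1\bigr),\quad X_2=y^2\bigl(J_0+\tfrac{7-6t}{4t}\bigr),\quad X_{n+1}=\tfrac1{n-1}(X_1X_n-X_nX_1)\ (n\ge2).
\]
In particular $X_n\in\mathbb Q[t^{\pm1}]\otimes U(sl_2)$ is independent of $p$ and has $\mathrm{ad}\,J_0$-weight $n$.
\end{lemma}

\begin{proof}
The vanishing of component $i+1$ of $\mathcal NF$ expresses $F_i$ as $L_{-1}F_{i+1}$ plus multiples of $L_{-m-1}F_{i+1+m}$, $m\ge1$. So $F$ exists and is unique, $F_i$ has level $p-i$, and $\mathcal NF=\chi\mathbf e_1$ with $\chi$ of level $p$ and $L_{-1}^p$-coefficient $1$ (words containing a mode $L_{-i}$, $i\ge2$, do not contribute to it). The level of $F_i$ is $p-i=j+(j+1-i)$, and $\Delta_{p,1}=tj(j+1)-j$, so $L_0F=(\Delta_{p,1}+j+J_0)F=X_0F$.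

For $n=1,2$ we look for $Y_n$ such that $L_n\mathcal NF-Y_n\mathcal NF=\mathcal N(L_nF-X_nF)$; the triangular shape of $\mathcal N$ then forces $L_nF=X_nF$. We shall use $J_0y=y(J_0+1)$, $J_+J_-=C-J_0^2+J_0$, $J_-J_+=C-J_0^2-J_0$, $[J_-,y]=2tJ_0$.

\emph{The case $n=1$.} Let $b_1=\frac1t-1$ and $Y_1=y(J_0+b_1+3)$. Then $Y_1y^m-y^mX_1=(m+3)y^{m+1}$, and
\[
J_-X_1-Y_1J_-=-t\bigl[(C-J_0^2-J_0)(J_0+b_1)-(C-J_0^2+J_0)(J_0+b_1+2)\bigr]=2tC+2t(b_1+1)J_0=2X_0 .
\]
On the other hand $[L_1,L_{-m-1}]=(m+2)L_{-m}$ gives $L_1\mathcal N=\mathcal NL_1+2L_0+\sum_{m\ge0}(m+3)y^{m+1}L_{-m-1}$. Comparing with $Y_1\mathcal N=\mathcal NX_1+2X_0+\sum_{m\ge0}(m+3)y^{m+1}L_{-m-1}$ and using $L_0F=X_0F$,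
\[
L_1\mathcal NF-Y_1\mathcal NF=\mathcal N(L_1F-X_1F).
\]
Since $Y_1\mathbf e_1=0$, the vector $G=L_1F-X_1F$ satisfies $\mathcal NG=(L_1\chi)\mathbf e_1$. Also $G_p=0$, as $L_1F_p=0$ and $X_1$ raises. Components $p,\dots,2$ of $\mathcal NG$ vanish, which gives successively $G_{p-1}=\dots=G_1=0$. So $L_1F=X_1F$, and then $L_1\chi=0$.

\emph{The case $n=2$.} Let $b_2=\frac{7-6t}{4t}$ and $Y_2=y^2(J_0+b_2+5)$. Then $Y_2y^m-y^mX_2=(m+5)y^{m+2}$. As $[J_-,y^2]=2ty(2J_0+1)$,
\begin{align*}
J_-X_2-Y_2J_-&=-4y^2J_-+2ty(2J_0+1)(J_0+b_2)\\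
&=y\bigl[4tC+(6t+4tb_2)J_0+2tb_2\bigr]=3X_1+y\bigl(4X_0+\tfrac c2\bigr),
\end{align*}
because $6t+4tb_2=7$ and $2tb_2=\frac72-3t=3b_1+\frac c2$. Since $L_2\mathcal N=\mathcal NL_2+3L_1+y(4L_0+\frac c2)+\sum_{m\ge0}(m+5)y^{m+2}L_{-m-1}$, and $L_0F=X_0F$, $L_1F=X_1F$, we get $L_2\mathcal NF-Y_2\mathcal NF=\mathcal N(L_2F-X_2F)$, and the argument above gives $L_2F=X_2F$, $L_2\chi=0$. As $L_1$ and $L_2$ generate all $L_n$, $n\ge1$, the vector $\chi$ is singular, and $\chi=\chi_{p,1}$ by Lemma~\ref{lem:unique}.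

\emph{Higher modes.} For $n\ge2$, $(n-1)L_{n+1}F=(L_nL_1-L_1L_n)F=(X_1X_n-X_nX_1)F$.
\end{proof}

\subsection{Factorization at $t=1/N$ and the symbol}

Let $\sigma:U(\mathfrak n_-)\to\mathbb C[\xi]$ be the algebra homomorphism with $L_{-1}\mapsto\xi$, $L_{-2}\mapsto\Lambda_{2r-1}$, $L_{-n}\mapsto0$ for $n\ge3$. It exists, since commutators in $\mathfrak n_-$ lie in the span of the $L_{-n}$, $n\ge3$. Put $\sigma_{p,q}=\sigma(P_{p,q})$, a monic polynomial of degree $pq$ in $\xi$. Section~\ref{sec:equation} will show that, for nonresonant $t$, its roots are the values of $-\frac{2r-1}2\beta_{2r-1}$ for the singular operators. Write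
\[
t=s^2,\qquad\Lambda_{2r-1}=\rho^2,\qquad\omega=s\rho .
\]

\begin{lemma}\label{lem:factor}
Let $1\le p<N$, $q\ge1$ and $p''=(q+1)N-p$. At $t=1/N$ we have $\Delta_{p'',1}=\Delta_{p,q}$ and $P_{p'',1}=P_{N-p,q+1}P_{p,q}$.
\end{lemma}

\begin{proof}
The first equality is $(p''/N-1)^2=(q-p/N)^2$. Next, for all $t$, $\Delta_{p,q}+pq=\frac{(pt+q)^2-(t-1)^2}{4t}$, and at $t=1/N$ we have $pt+q=-\bigl(\frac{N-p}N-(q+1)\bigr)$, so $\Delta_{p,q}+pq=\Delta_{N-p,q+1}$. This is the weight of the singular vector $\chi_{p,q}$. Hence $P_{N-p,q+1}\chi_{p,q}$ is singular in $M_{\Delta_{p,q}}$; it is nonzero, since $U(\mathfrak n_-)$ has no zero divisors; and its level is $(N-p)(q+1)+pq=p''$. By Lemma~\ref{lem:unique} it is a multiple of $\chi_{p'',1}$. Applying $\sigma$, which gives monic polynomials on both sides, shows that the factor is $1$.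
\end{proof}

The example at the end of Section~\ref{ss:example} is the case $N=2$, $p=q=1$.

\begin{lemma}\label{lem:symbol}
For all $t\ne0$,
\[
\sigma_{p,q}(\xi)=\prod_{0\le k<p,\ 0\le l<q}\Bigl(\xi-\rho\bigl[(p-1-2k)s+(q-1-2l)s^{-1}\bigr]\Bigr).
\]
Hence $\sigma_{p,q}$ has simple roots if and only if $t$ is $(p,q)$-nonresonant.
\end{lemma}

\begin{proof}
\emph{The case $q=1$.} Write $F_i=\hat F_i|\Delta_{p,1}\rangle$ with $\hat F_i\in U(\mathfrak n_-)$ and apply $\sigma$ to $\mathcal NF=\chi_{p,1}\mathbf e_1$: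
\[
(\xi-H)\,\sigma(\hat F)=\sigma_{p,1}\mathbf e_1,\qquad H=J_-+t\Lambda_{2r-1}J_+,\qquad\sigma(\hat F_p)=1 .
\]
So every root of $\sigma_{p,1}$ is an eigenvalue of $H$. Conversely, let $Hv=\lambda v$, $v\ne0$. Rows $p,p-1,\dots,2$ of this equation read $v_i=\lambda v_{i+1}-t\Lambda_{2r-1}(i+1)(p-i-1)v_{i+2}$ for $i=p-1,\dots,1$, with $v_{p+1}=0$. Therefore
\begin{equation}\label{eq:vp}
\text{every eigenvector of $H$ has nonzero component } v_p ,
\end{equation}
since $v_p=0$ would give $v_{p-1}=\dots=v_1=0$. Normalize $v_p=1$. Then the same rows give $v=\sigma(\hat F)|_{\xi=\lambda}$, and row $1$ gives $\sigma_{p,1}(\lambda)=0$. Since $H=J_-+\omega^2J_+$, we have $\omega^{-J_0}H\omega^{J_0}=\omega(J_++J_-)$, and $J_++J_-$ is conjugate to $2J_0$; so $H$ has the $p$ distinct eigenvalues $2\omega m$, $m=-j,\dots,j$. This is the formula for $q=1$.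

\emph{Induction from $q$ (and all $p$) to $q+1$.} Fix $\hat p\geq1$, let $N>\hat p$, $p=N-\hat p$, $t=1/N$. By Lemma~\ref{lem:factor}, $\sigma_{p'',1}=\sigma_{\hat p,q+1}\,\sigma_{p,q}$. In units of $\rho N^{-1/2}$ (so that $\rho s$ is $1$ and $\rho s^{-1}$ is $N$), the roots of $\sigma_{p'',1}$ are $p''-1-2i$, $0\le i<p''$. Cut this descending string into consecutive blocks of lengths $\hat p,p,\hat p,\dots,p,\hat p$, with $q+1$ blocks of length $\hat p$ and $q$ of length $p$; the total is $p''$. A block of length $n$ starting at index $i_0$ has center $p''-2i_0-n$. The $p$-blocks start at $i_0=\hat p+lN$ and have centers $(q-1-2l)N$, $0\le l<q$; the $\hat p$-blocks start at $i_0=lN$ and have centers $(q-2l)N$, $0\le l\le q$. By the induction hypothesis the $p$-blocks are exactly the roots of $\sigma_{p,q}$. The remaining ones are the roots of $\sigma_{\hat p,q+1}$, and they are those in the asserted formula for $(\hat p,q+1)$ at $t=1/N$. Both sides of that formula have coefficients that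 are Laurent polynomials in $s$, and they agree at $s=N^{-1/2}$ for infinitely many $N$; so they agree identically.

\emph{Simple roots.} The difference of two roots is $-2\rho s^{-1}(at+b)$ with $|a|<p$, $|b|<q$, and all such $(a,b)$ occur.
\end{proof}

Note that $t=1/N$ is $(p,q)$-nonresonant for $N>p$: if $a+bN=0$ and $|a|<p$, then $b=0$ and $a=0$.

\section{The scalar equation and the count of singular operators}\label{sec:equation}

Let $\mathcal D$ be the ring of series $\sum_{k\ge0}x^kP_k(\theta)$ with $P_k\in\mathbb C[\theta]$. As $[\theta,x]=\frac12x^{2r}$, $x\mathcal D=\mathcal Dx$ is an ideal and $\mathcal D/x\mathcal D=\mathbb C[\theta]$. Let $\mathcal D_M$ be the analogous space with $P_k\in M\otimes\mathbb C[\theta]$. By \eqref{eq:theta}, $D_n\in x^{2n-2r+1}\mathcal D$ for $n\ge r$, so Proposition~\ref{prop:scalar} says that $u_f=\mathcal Uf$ with $\mathcal U\in\mathcal D_M$, $\mathcal U\equiv|\Lambda\rangle$ modulo $x$.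

To write descendants on $|\Lambda\rangle$ in this form, let $\Psi=\Phi(v,z)$ be a descendant, $a=\Psi|\Lambda\rangle$, $n\ge2$ and $\gamma_{n,k}=\binom{-k-2}{n-2}$. In \eqref{eq:desc} we have $\Psi L_k|\Lambda\rangle=\Lambda_ka$ for $k\ge r$, and $\Psi L_k=L_k\Psi-[L_k,\Psi]$ is given by Proposition~\ref{prop:desc}(c) for $k\le r-1$. Hence
\begin{align}\label{eq:onLambda}
(L_{-n}\cdot\Psi)|\Lambda\rangle={}&\sum_{l\ge n-2}\tbinom l{n-2}z^{l-n+2}L_{-l-2}\,a+\sum_{k=r}^{2r-1}\gamma_{n,k}\Lambda_kz^{-n-k}a\notag\\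
&+\sum_{k=-1}^{r-1}\gamma_{n,k}z^{-n-k}\Bigl(L_ka-\sum_{i=-1}^k\tbinom{k+1}{i+1}z^{k-i}(L_i\cdot\Psi)|\Lambda\rangle\Bigr).
\end{align}

\begin{lemma}\label{lem:leading}
For $w=X|\Delta\rangle\in M_\Delta$ of level $l$, $X\in U(\mathfrak n_-)$, we have $\Phi_f(w,z)|\Lambda\rangle=x^{-(2r+1)l}\,\mathcal U_wf$ with $\mathcal U_w\in\mathcal D_M$ and $\mathcal U_w\equiv\sigma(X)(\theta)|\Lambda\rangle$ modulo $x$. The coefficients of $\mathcal U_w$ are polynomials over $\mathbb Q$ in $c,\Delta,\Lambda,\Lambda_{2r-1}^{-1}$ and the coefficients of $X$.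
\end{lemma}

\begin{proof}
Induction on $l$; the case $l=0$ was noted above. Let $l\ge1$; by linearity $X=L_{-n}Y$. If $n=1$, use that $\partial_z=x^{-(2r+1)}\theta$ and $x^{(2r+1)(l-1)}\theta x^{-(2r+1)(l-1)}=\theta-\frac{(2r+1)(l-1)}2x^{2r-1}$. If $n\ge2$, use \eqref{eq:onLambda} for $\Psi=\Phi_f(Y|\Delta\rangle,z)$; here $L_i\cdot\Psi=\Phi_f(L_iY|\Delta\rangle,z)$ has level $l-n-i\le l-1$, so the induction hypothesis applies to it. After multiplication by $x^{(2r+1)l}$ the terms carry the following powers of $x$: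
\begin{itemize}
\item the $L_{-l'-2}$ terms (first sum, index $l'$): exponent at least $(2r+1)n>0$;
\item the $\Lambda_k$ terms: exponent $(2r-1)n-2k\ge(2r-1)(n-2)\ge0$, equal to $0$ only for $n=2$, $k=2r-1$, where the coefficient is $\Lambda_{2r-1}$;
\item the $L_ka$ terms, $k\le r-1$: exponent $(2r-1)n-2k\ge2r$;
\item the $L_i\cdot\Psi$ terms: exponent $(2r-1)(n+i)$ with $n+i\ge1$.
\end{itemize}
So modulo $x$ the operator $L_{-2}$ contributes the factor $\Lambda_{2r-1}$ and $L_{-n}$, $n\ge3$, the factor $0$, as does $\sigma$.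
\end{proof}

\begin{proposition}\label{prop:count}
The singular condition for $(p,q)$ on $\Phi_f$ is equivalent to $\mathcal Sf=0$, where $\mathcal S=\sum_kx^kP_k(\theta)\in\mathcal D$ has coefficients in $R$ and $P_0=\sigma_{p,q}$. If $t$ is $(p,q)$-nonresonant, then for each root $\xi$ of $\sigma_{p,q}$ there is exactly one singular operator with $-\frac{2r-1}2\beta_{2r-1}=\xi$, it is a simple solution, and there are no others. Its data $\alpha,\beta_k,c_\emptyset^{(n)}$ lie in $R[\xi,\sigma'_{p,q}(\xi)^{-1}]$.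
\end{proposition}

\begin{proof}
The first statement is Proposition~\ref{prop:desc}(d) with Lemma~\ref{lem:leading}: take $\mathcal S=\pi\,\mathcal U_{\chi_{p,q}}$. The two conditions also define the same scheme. Indeed, by Proposition~\ref{prop:scalar} and condition (i), both for the weight of $\chi_{p,q}$, the coefficients of $E^{-1}\Phi_f(\chi_{p,q},z)v$, $v\in M$, are combinations of those of $E^{-1}\mathcal Sf$, with coefficients polynomial in $\alpha$ and $\beta$.

Let $f=E(1+\sum_{k\ge1}c_\emptyset^{(k)}x^k)$ and $\theta f/f=\sum_{k\ge0}\eta_kx^k$. By \eqref{eq:theta},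
\begin{equation}\label{eq:eta}
\begin{gathered}
\eta_k=-\tfrac{2r-1-k}2\beta_{2r-1-k}\ (k\le2r-2),\qquad\eta_{2r-1}=\alpha,\\
\eta_{2r-1+k}=\tfrac k2\bigl(c_\emptyset^{(k)}+\mathrm{pol}(c_\emptyset^{(1)},\dots,c_\emptyset^{(k-1)})\bigr)\ (k\ge1),
\end{gathered}
\end{equation}
where $\mathrm{pol}$ denotes a polynomial over $\mathbb Q$, the one that occurs in $\log(1+\sum c_\emptyset^{(k)}x^k)$. So $f\leftrightarrow(\eta_k)_{k\ge0}$ is a triangular polynomial bijection over $\mathbb Q$. The equation $\mathcal Sf=0$ reads $\sum_kx^kP_k(\theta+\sum_i\eta_ix^i)\cdot1=0$. Since $\theta$ raises the order in $x$ by $2r-1\ge1$, its $x^0$-coefficient is $P_0(\eta_0)$, and its $x^k$-coefficient, $k\ge1$, is $P_0'(\eta_0)\eta_k+\mathrm{pol}(\eta_0,\dots,\eta_{k-1})$ with coefficients in $R$. At a simple root $\eta_0=\xi$ all further $\eta_k$ are determined uniquely, by linear equations with the invertible coefficient $\sigma_{p,q}'(\xi)$. Hence, if all roots are simple, the coordinate ring of the scheme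 of solutions is $\mathbb C[\eta_0]/(\sigma_{p,q}(\eta_0))$, which is reduced of dimension $pq$. By Lemma~\ref{lem:symbol} this is the case for nonresonant $t$.
\end{proof}

The set of roots of $\sigma_{p,q}$ is symmetric under $\xi\mapsto-\xi$. So Lemma~\ref{lem:symbol} and Proposition~\ref{prop:count} prove Theorem~\ref{thm:B}(1); they also show that the data of the singular operators are algebraic in $t$ and $\Lambda$. At a resonant $t$ the recursion would divide by $0$ at a multiple root, which is the reason for the nonresonance assumption.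

\section{The operators for $(p,1)$}\label{sec:p1}

The recursion of Proposition~\ref{prop:count} produces powers of $\sigma_{p,1}'(\xi)$ in the denominators, a product of $p-1$ factors that changes with $p$. To see how the data depend on $p$ we return to the first-order system behind $\chi_{p,1}$. Let
\[
R'=\mathbb Q[s^{\pm1},\rho^{\pm1},\Lambda_r,\dots,\Lambda_{2r-2}]\supset R ,
\]
let $\mathcal V$ be the enveloping algebra of the Virasoro algebra over $R'$ with central element $c$, and $\mathcal A=U(sl_2)_{R'}\otimes\mathcal V$. For numerical values of $s,\rho,\Lambda$ the algebra $\mathcal A$ acts on $\mathbb C^p\otimes M$ for every $p$. Recall $H=J_-+\omega^2J_+$.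

\subsection{The system}

Let $\Phi$ be a singular operator for $(p,1)$ and $a=\sum_i\Phi(F_i,z)|\Lambda\rangle\,\mathbf e_i\in\mathbb C^p\otimes V_E$, with $F$ as in Lemma~\ref{lem:sl2}. Applying $\Phi(\,\cdot\,,z)|\Lambda\rangle$ to $\mathcal NF=\chi_{p,1}\mathbf e_1$ gives
\[
\partial_za-J_-a+\sum_{n\ge2}y^{n-1}\sum_i\bigl(L_{-n}\cdot\Phi(F_i,z)\bigr)|\Lambda\rangle\,\mathbf e_i=0 .
\]
Insert \eqref{eq:onLambda}. There $L_{-1}\cdot$ becomes $\partial_z$ and, by Lemma~\ref{lem:sl2}, $L_i\cdot$ becomes $X_i$ for $i\ge0$. In the result put $a=z^{\kappa J_0}\tilde a$ with $\kappa=-(r+\frac12)$. Passing from $Z$ to $z^{-\kappa J_0}Zz^{\kappa J_0}$ multiplies elements $Z$ of $\mathrm{ad}\,J_0$-weight $w$ by $x^{(2r+1)w}$. After multiplication by $x^{2r+1}$ we get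
\[
\mathcal C\,(\theta+\kappa x^{2r-1}J_0)\tilde a=\mathcal R\,\tilde a,\qquad \mathcal C=1-\sum_{n\ge2}\Bigl(\sum_{k=-1}^{r-1}\gamma_{n,k}\Bigr)x^{(2r-1)(n-1)}y^{n-1},
\]
\begin{align*}
\mathcal R=J_--\sum_{n\ge2}y^{n-1}\Bigl(&\sum_{k=r}^{2r-1}\gamma_{n,k}\Lambda_kx^{(2r-1)n-2k}+\sum_{k=-1}^{r-1}\gamma_{n,k}x^{(2r-1)n-2k}L_k\\
&+\sum_{l\ge n-2}\tbinom l{n-2}x^{(2r+1)n+2(l-n+2)}L_{-l-2}-\sum_{k=-1}^{r-1}\sum_{i=0}^k\gamma_{n,k}\tbinom{k+1}{i+1}x^{(2r-1)(n+i)}X_i\Bigr).
\end{align*}
For each power of $x$ only finitely many terms occur. All exponents are positive except for $J_-$ and the term $n=2$, $k=2r-1$, which is $-y\Lambda_{2r-1}=\omega^2J_+$. Inverting $\mathcal C$ we obtain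
\begin{equation}\label{eq:system}
\theta\tilde a=\mathcal B\tilde a,\qquad\mathcal B=\mathcal C^{-1}\mathcal R-\kappa x^{2r-1}J_0=H+\sum_{k\ge1}x^k\mathcal B_k,\qquad\mathcal B_k\in\mathcal A .
\end{equation}
The $\mathcal B_k$ do not depend on $p$: the weight $\Delta_{p,1}$ has disappeared, and $j$ enters only through the element $C$ in $X_0$. We also need the part of low order. Put
\[
\mathsf q(x)=1+\sum_{l=1}^{r-1}\frac{\Lambda_{2r-1-l}}{\Lambda_{2r-1}}x^{2l}.
\]

\begin{lemma}\label{lem:low}
Modulo $x^{2r}$, $\mathcal B\equiv J_-+\omega^2\mathsf q(x)J_++x^{2r-1}\mathcal B'$, where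
\[
\mathcal B'=-(r+1)tJ_+J_-+rt\,\omega^2J_+^2+(r+\tfrac12)J_0 .
\]
\end{lemma}

\begin{proof}
We list the exponents below $2r$. The terms with $\Lambda_k$ have exponent $4r-2-2k<2r$ for $n=2$; for $n=3$ the exponent $6r-3-2k\geq 2r-1$ is below $2r$ only for $k=2r-1$, with $\gamma_{3,2r-1}=-(2r+1)$; for $n\ge4$ it is at least $4r-2\ge2r$. The $L_k$ and $L_{-l-2}$ terms have exponents at least $2r$, the $X_i$ terms at least $2(2r-1)\ge2r$. In $\mathcal C$ only $n=2$ matters, with $\sum_k\gamma_{2,k}=r+1$, so $\mathcal C^{-1}\equiv1+(r+1)x^{2r-1}y$. Since $-y\sum_{k=r}^{2r-1}\Lambda_kx^{4r-2-2k}=\omega^2\mathsf q\,J_+$, this gives the first two terms, and the remaining coefficient of $x^{2r-1}$ is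
\[
(r+1)yH+(2r+1)\Lambda_{2r-1}y^2+(r+\tfrac12)J_0=-(r+1)tJ_+(J_-+\omega^2J_+)+(2r+1)t\omega^2J_+^2+(r+\tfrac12)J_0=\mathcal B'.\qedhere
\]
\end{proof}

\subsection{Weights with respect to $H$}

The idea is to diagonalize \eqref{eq:system} formally over $U(sl_2)$ rather than over matrices. For this we decompose $U(sl_2)$ under $\mathrm{ad}\,H$. Put
\[
h=\frac H{2\omega},\qquad I=J_--\omega^2J_+,\qquad\epsilon_\pm=I\pm2\omega J_0 .
\]
As $[H,I]=4\omega^2J_0$ and $[H,J_0]=I$, we have $[h,\epsilon_\pm]=\pm\epsilon_\pm$. The elements $h,\epsilon_+,\epsilon_-$ form an $R'$-basis of $sl_2$, so $U(sl_2)_{R'}=\bigoplus_{l\in\mathbb Z}U_l$ with $[H,Z]=2\omega lZ$ for $Z\in U_l$. We write $Z_l$, also for $Z\in\mathcal A$, for the component of weight $l$.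

\begin{lemma}\label{lem:zero}
$U_0=R'[h,C]$. Moreover $(J_0)_0=0$, $(J_+J_-)_0=\frac12(C+h^2)$, $(\omega^2J_+^2)_0=\frac12(3h^2-C)$.
\end{lemma}

\begin{proof}
Put $\Sigma=\epsilon_+\epsilon_-+\epsilon_-\epsilon_+$, of weight $0$. We have $J_0=\frac1{4\omega}(\epsilon_+-\epsilon_-)$ and $I=\frac12(\epsilon_++\epsilon_-)$. Since $H^2-I^2=2\omega^2(J_+J_-+J_-J_+)$,
\[
C=J_0^2+\tfrac12(J_+J_-+J_-J_+)=h^2+J_0^2-\tfrac1{4\omega^2}I^2=h^2-\tfrac1{8\omega^2}\Sigma .
\]
Further $[\epsilon_+,\epsilon_-]=-4\omega[I,J_0]=-4\omega H=-8\omega^2h$, so $\epsilon_+\epsilon_-=4\omega^2(h^2-h-C)\in R'[h,C]$. By PBW, $U_0$ is spanned by the $\epsilon_+^ah^b\epsilon_-^a$. Moving polynomials in $h$ through $\epsilon_-^a$ only shifts $h$, and $\epsilon_+^a\epsilon_-^a=\epsilon_+^{a-1}(\epsilon_+\epsilon_-)\epsilon_-^{a-1}$; so induction on $a$ gives $U_0=R'[h,C]$.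

Clearly $(J_0)_0=0$. From $J_0^2=\frac1{16\omega^2}(\epsilon_+^2+\epsilon_-^2-\Sigma)$ we get $(J_0^2)_0=-\frac\Sigma{16\omega^2}=\frac12(C-h^2)$, and $J_+J_-=C-J_0^2+J_0$ gives the second formula. From $\omega^2J_+=\frac12(H-I)=\omega h-\frac14(\epsilon_++\epsilon_-)$ we get $(\omega^2J_+^2)_0=h^2+\frac\Sigma{16\omega^2}=\frac12(3h^2-C)$.
\end{proof}

\begin{lemma}\label{lem:diag}
There are $G=1+\sum_{k\ge1}x^kG_k$ and $\mathcal H=\sum_{k\ge0}x^k\mathcal H_k$ with $G_k\in\mathcal A$ and $\mathcal H_k\in U_0\otimes\mathcal V$ such that $[\theta,G]+G\mathcal H=\mathcal BG$ and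
\[
\mathcal H\equiv2\omega h\,\mathsf q(x)^{1/2}+x^{2r-1}t\Bigl(\tfrac{2r-1}2h^2-\tfrac{2r+1}2C\Bigr)\pmod{x^{2r}}.
\]
\end{lemma}

\begin{proof}
Let $K=\exp\bigl(\frac12\log\mathsf q(x)\,J_0\bigr)=1+O(x^2)$. Then $K^{-1}J_\pm K=\mathsf q^{\mp1/2}J_\pm$, so $K^{-1}(J_-+\omega^2\mathsf qJ_+)K=\mathsf q^{1/2}H$. Moreover $[\theta,K]=O(x^{2r+1})$, and conjugation by $K$ does not change $x^{2r-1}\mathcal B'$ modulo $x^{2r}$. Hence
\[
\mathcal B^{(1)}:=K^{-1}\mathcal BK-K^{-1}[\theta,K]\equiv\mathsf q^{1/2}H+x^{2r-1}\mathcal B'\pmod{x^{2r}}.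
\]
It suffices to find $G^{(1)}=1+\sum_{k\ge1} x^kG^{(1)}_k$ and $\mathcal H$ with $[\theta,G^{(1)}]+G^{(1)}\mathcal H=\mathcal B^{(1)}G^{(1)}$, for then $G=KG^{(1)}$ satisfies the required equation. Take $\mathcal H_0=H$. The coefficient of $x^k$, $k\ge1$, reads
\[
[H,G^{(1)}_k]=\mathcal H_k-W_k,\qquad W_k=\mathcal B^{(1)}_k+\sum_{0<i<k}\bigl(\mathcal B^{(1)}_{k-i}G^{(1)}_i-G^{(1)}_i\mathcal H_{k-i}\bigr)-\tfrac{k-2r+1}2G^{(1)}_{k-2r+1},
\]
where the last term is present only for $k\ge2r$. It is solved by $\mathcal H_k=(W_k)_0$ and $G_k^{(1)}=-\sum_{l\ne0}\frac1{2\omega l}(W_k)_l$. For $k<2r-1$ we get inductively $W_k=\mathcal B_k^{(1)}\in U_0$ and $G^{(1)}_k=0$. For $k=2r-1$ we get $W_k=\mathcal B'$, since $\mathsf q^{1/2}$ is even in $x$, and so, by Lemma~\ref{lem:zero},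
\[
\mathcal H_{2r-1}=(\mathcal B')_0=-(r+1)t\,\tfrac{C+h^2}2+rt\,\tfrac{3h^2-C}2=t\Bigl(\tfrac{2r-1}2h^2-\tfrac{2r+1}2C\Bigr).\qedhere
\]
\end{proof}

The point is that the only denominators are $2\omega l$ with $l$ a nonzero integer. On $\mathbb C^p$ these are eigenvalue differences of $H$, but each is inverted in its own weight space; no product of $p-1$ differences appears.

\subsection{Polynomial dependence on $j$ and $m$}

\begin{proposition}\label{prop:p1}
For each datum $Y\in\{\alpha,\beta_1,\dots,\beta_{2r-2},c_\emptyset^{(1)},c_\emptyset^{(2)},\dots\}$ there is $\hat Y\in R'[j,m]$ such that for all numerical $t\ne0$, $\Lambda$, all choices of $s,\rho$ and all $p=2j+1$, the singular $(p,1)$ operator with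
\[
\beta_{2r-1}=-\tfrac4{2r-1}\,\omega m,\qquad m\in\{-j,-j+1,\dots,j\},
\]
has $Y=\hat Y(j,m)$. Its exponents $\alpha$ and $\beta_k$ are given by the formulas of Theorem~\ref{thm:B}(2) with $\Delta=\Delta_{p,1}$.
\end{proposition}

Since every $t\neq0$ is $(p,1)$-nonresonant, this operator exists and is unique by Proposition~\ref{prop:count}, and these are all singular $(p,1)$ operators.

\begin{proof}
Let $\Phi$ be the operator in question. The components of $\tilde a=z^{-\kappa J_0}a$ lie in $x^{(2r+1)j}V_E$, since the eigenvalues of $J_0$ differ from $j$ by integers. Put $\tilde a=Gg$; $G$ is invertible, and Lemma~\ref{lem:diag} turns \eqref{eq:system} into $\theta g=\mathcal Hg$.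

\emph{Only one weight occurs.} On $\mathbb C^p$, $h$ has the simple spectrum $-j,\dots,j$; let $|m'\rangle$ be eigenvectors and $g=\sum_{m'}|m'\rangle g_{m'}$. Let $\mathcal H_k(m',j)\in R'[m',j]\otimes\mathcal V$ be obtained from $\mathcal H_k$ by $h=m'$, $C=j(j+1)$, and let $\mathcal H(m',j)=\sum_kx^k\mathcal H_k(m',j)$. Then
\[
\theta g_{m'}=\mathcal H(m',j)g_{m'},\qquad\mathcal H_0(m',j)=2\omega m' .
\]
If $g_{m'}\neq0$, write $g_{m'}=Ex^b(w_0+w_1x+\cdots)$ with $w_i\in M$, $w_0\ne0$, $b\in\frac12\mathbb Z$. The lowest order of the equation gives $-\frac{2r-1}2\beta_{2r-1}=2\omega m'$, that is, $m'=m$. So $g=|m\rangle g_m$.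

\emph{Recovering $\Phi|\Lambda\rangle$.} As $F_p=|\Delta_{p,1}\rangle$, we have $\Phi|\Lambda\rangle=\mathbf e_p^*a$, where $\mathbf e_p^*$ is the last coordinate. It satisfies $\mathbf e_p^*J_+=0$ and $\mathbf e_p^*J_0=-j\,\mathbf e_p^*$. As $J_+,J_0,h$ form an $R'$-basis of $sl_2$, the ordered monomials $J_+^aJ_0^bh^d$ form a basis of $U(sl_2)_{R'}$, and $\mathbf e_p^*J_+^aJ_0^bh^d|m\rangle=\delta_{a,0}(-j)^bm^d\,\mathbf e_p^*|m\rangle$. So for every $Z\in\mathcal A$ we have $\mathbf e_p^*Z|m\rangle=\bar Z(j,m)\,\mathbf e_p^*|m\rangle$ with $\bar Z\in R'[j,m]\otimes\mathcal V$ independent of $p$. Moreover $\mathbf e_p^*|m\rangle\ne0$ by \eqref{eq:vp}. Hence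
\[
\Phi|\Lambda\rangle=\mathbf e_p^*z^{\kappa J_0}G|m\rangle g_m=\mathrm{const}\cdot x^{(2r+1)j}\sum_{k\ge0}x^k\,\bar G_k(j,m)\,g_m,\qquad\bar G_0=1,\ \mathrm{const}\ne0 .
\]
Comparing with (ii) we see that $b=-(2r+1)j$ and $w_0$ is a multiple of $|\Lambda\rangle$; rescaling $|m\rangle$ and $g_m$ we may take $w_0=|\Lambda\rangle$ and the constant equal to $1$.

\emph{Solving the diagonal equation.} By \eqref{eq:theta}, $\theta(Ex^b)=Ex^b\sum_{k\le2r-1}\tilde\eta_kx^k$ with $\tilde\eta_k=-\frac{2r-1-k}2\beta_{2r-1-k}$ for $k\le2r-2$ and $\tilde\eta_{2r-1}=\alpha-\frac{(2r+1)j}2$. So $\theta g_m=\mathcal H(m,j)g_m$ reads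
\[
\sum_{i\ge1}\tfrac i2w_ix^{i+2r-1}=\Bigl(\mathcal H(m,j)-\sum_{k\le2r-1}\tilde\eta_kx^k\Bigr)\sum_{i\ge0}w_ix^i .
\]
The coefficients $\mathcal H_k(m,j)$, $k\le2r-1$, are scalars by Lemma~\ref{lem:diag}. If $\mathcal H_k(m,j)\ne\tilde\eta_k$ for some $k\le2r-1$, then for the smallest such $k$ the right side would start with a nonzero multiple of $w_0x^k$, while the left side has order at least $2r$. Therefore
\begin{equation}\label{eq:solved}
\tilde\eta_k=\mathcal H_k(m,j)\quad(k\le2r-1),\qquad\tfrac i2w_i=\sum_{l=1}^i\mathcal H_{2r-1+l}(m,j)\,w_{i-l}\quad(i\ge1).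
\end{equation}
So $\alpha,\beta_k\in R'[j,m]$, all $w_i\in R'[j,m]\,\mathcal V|\Lambda\rangle$, and $c_\emptyset^{(n)}=\pi\bigl(\sum_k\bar G_k(j,m)w_{n-k}\bigr)\in R'[j,m]$, by polynomials independent of $p$.

\emph{The exponents.} By Lemma~\ref{lem:diag}, $\mathcal H_k(m,j)=2\omega m\,[x^k]\,\mathsf q(x)^{1/2}$ for $k\le2r-2$, and $2\omega m=-\frac{2r-1}2\beta_{2r-1}$. For $k=2i$ the first part of \eqref{eq:solved} is the formula for $\beta_{2r-1-2i}$, and for odd $k\le2r-3$ it says that $\beta_{2r-1-k}=0$. For $k=2r-1$ it gives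
\[
\alpha=\tfrac{(2r+1)j}2-\tfrac{2r+1}2tj(j+1)+\tfrac{2r-1}2tm^2=-\tfrac{2r+1}2\Delta_{p,1}+\tfrac{(2r-1)^3}{32}\,\frac{\beta_{2r-1}^2}{\Lambda_{2r-1}},
\]
because $\Delta_{p,1}=tj(j+1)-j$ and $tm^2=\frac{(2r-1)^2}{16}\beta_{2r-1}^2/\Lambda_{2r-1}$.
\end{proof}

\section{Interpolation: proofs of the theorems}\label{sec:interp}

We write $\beta$ for $\beta_{2r-1}$ when no confusion is possible.

\begin{lemma}\label{lem:dense}
\begin{enumerate}
\item[(a)] Let $a\ne0$. If $G(j,\beta)\in\mathbb C[j,\beta]$ vanishes at $\beta=am$ for all $j\in\frac12\mathbb Z_{\ge0}$ and $m\in\{-j,\dots,j\}$, then $G=0$.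
\item[(b)] Fix $t\ne0$ and $\Lambda$. If $G(\Delta,\beta)\in\mathbb C[\Delta,\beta]$ vanishes at $(\Delta_{p,1},\beta)$ for all $p$ in some infinite set and the $p$ distinct values $\beta=\beta^{p,1}_{k,0}$, then $G=0$.
\end{enumerate}
\end{lemma}

\begin{proof}
In both cases $G$ is a polynomial in $\beta$ that has more zeros than its degree as soon as $p=2j+1>\deg_\beta G$. So its coefficients vanish at infinitely many $j$, respectively at $\Delta_{p,1}=tj(j+1)-j$ for infinitely many $p$, hence at infinitely many values of $\Delta$.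
\end{proof}

\subsection{From $(j,m)$ to $(\Delta,\beta)$}

\emph{Descent of coefficients.} Substitute $m=-\frac{(2r-1)\beta}{4s\rho}$ in $\hat Y$: we get $\tilde Y(j,\beta)\in R'[j,\beta]$, and the singular $(p,1)$ operator with leading exponent $\beta$ has $Y=\tilde Y(j,\beta)$. This operator does not depend on the choice of the square roots $s,\rho$. So, at all numerical values, $\tilde Y$ and its images under $s\mapsto-s$ and $\rho\mapsto-\rho$ agree at the points of Lemma~\ref{lem:dense}(a), with $a=-\frac4{2r-1}s\rho$, and hence are equal. Thus $\tilde Y\in R[j,\beta]$.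

\emph{Reflection.} The weight $\Delta_{p,1}=tj(j+1)-j$ is invariant under $j\mapsto\frac1t-1-j$. We show that $\tilde Y$ is as well. Fix $j,m$, $p=2j+1$ and numerical $\Lambda,\rho$. Let $N>p$, $t=1/N$, $s=N^{-1/2}$. By Lemma~\ref{lem:factor} with $q=1$, $\Delta_{2N-p,1}=\Delta_{p,1}$ and $\chi_{2N-p,1}=P_{N-p,2}\,\chi_{p,1}$. By Proposition~\ref{prop:desc}(a) a descendant of zero is zero, so the singular $(p,1)$ operator with $\beta=-\frac4{2r-1}s\rho m$ is also a singular $(2N-p,1)$ operator. Its spin in the latter role is $\frac{2N-p-1}2=N-1-j=\frac1t-1-j$. Proposition~\ref{prop:p1}, applied to both roles, gives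
\[
\tilde Y(j,\beta)=\tilde Y\bigl(\tfrac1t-1-j,\beta\bigr),\qquad\beta=-\tfrac4{2r-1}s\rho m,\quad t=s^2,
\]
at $s=N^{-1/2}$ for all $N>p$. Both sides are Laurent polynomials in $s$, so this holds for all $s\neq0$. By Lemma~\ref{lem:dense}(a), for each numerical $s,\rho,\Lambda$, we have $\tilde Y(j,\beta)=\tilde Y(\frac1t-1-j,\beta)$ as polynomials in $(j,\beta)$. Put $j_0=\frac12(\frac1t-1)$. Then $\tilde Y\in R[(j-j_0)^2,\beta]$, and since $\Delta_{p,1}=t\bigl[(j-j_0)^2-j_0^2\bigr]$, there is $Q_Y\in R[\Delta,\beta]$ such that, for all $t\ne0$,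
\begin{equation}\label{eq:QY}
\text{every singular }(p,1)\text{ operator has }\ Y=Q_Y(\Delta_{p,1},\beta;t).
\end{equation}
Here $Q_Y(\Delta,\beta;t)$ displays the dependence of the coefficients on $t$.

\subsection{From $(p,1)$ to $(p,q)$}

\begin{proposition}\label{prop:pq}
If $t$ is $(p,q)$-nonresonant, the singular operator with $\beta_{2r-1}=\beta_{k,l}^{p,q}$ has $Y=Q_Y(\Delta_{p,q},\beta^{p,q}_{k,l};t)$ for every datum $Y\in\{\alpha,\beta_1,\dots,\beta_{2r-2},c_\emptyset^{(1)},c_\emptyset^{(2)},\dots\}$.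
\end{proposition}

\begin{proof}
Fix $p,q,k,l$ and numerical $\Lambda,\rho$. By Proposition~\ref{prop:count} and Lemma~\ref{lem:symbol} the difference of the two sides is a rational function of $s$, regular wherever $t=s^2$ is $(p,q)$-nonresonant. Let $s=N^{-1/2}$ with $N>p$; this $t$ is nonresonant. By Lemma~\ref{lem:factor}, $\Delta_{p'',1}=\Delta_{p,q}$ and $\chi_{p'',1}=P_{N-p,q+1}\,\chi_{p,q}$, so by Proposition~\ref{prop:desc}(a) the operator is a singular $(p'',1)$ operator, and the difference vanishes by \eqref{eq:QY}. Infinitely many zeros force it to be $0$.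
\end{proof}

\subsection{From $t$ to $c$}

The central charge is invariant under $t\mapsto1/t$, and $\Delta_{p,1}(t)=\Delta_{1,p}(1/t)$. By Lemma~\ref{lem:unique} and the normalization, $\chi_{p,1}$ at $t$ equals $\chi_{1,p}$ at $1/t$. So the singular $(p,1)$ operators at $t$ are the singular $(1,p)$ operators at $1/t$. Every $1/t$ is $(1,p)$-nonresonant, so \eqref{eq:QY} and Proposition~\ref{prop:pq} give
\[
Q_Y(\Delta_{p,1}(t),\beta;t)=Q_Y(\Delta_{p,1}(t),\beta;1/t)
\]
for all $p$ and the $p$ values $\beta$. By Lemma~\ref{lem:dense}(b) the coefficients of $Q_Y$ are invariant under $t\mapsto1/t$. They are therefore polynomials in $t+\frac1t=\frac{13-c}6$ and in the $\Lambda_k$ and $\Lambda_{2r-1}^{-1}$, so that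
\begin{equation}\label{eq:Qc}
Q_Y\in\mathbb Q[c,\Delta,\beta_{2r-1},\Lambda_r,\dots,\Lambda_{2r-1},\Lambda_{2r-1}^{-1}].
\end{equation}

\subsection{Proof of Theorem~\ref{thm:A} and of the rest of Theorem~\ref{thm:B}}

\emph{Existence.} Let $\Phi_{\Lambda,\Lambda}^{\Delta,\beta_{2r-1}}$ be the operator of Proposition~\ref{prop:scalar} with weight $\Delta$, leading exponent $\beta_{2r-1}$ and $\alpha=Q_\alpha$, $\beta_k=Q_{\beta_k}$ $(k\le2r-2)$, $c_\emptyset^{(n)}=Q_{c_\emptyset^{(n)}}$. By Proposition~\ref{prop:scalar} and \eqref{eq:Qc} all $c_\lambda^{(m)}$ are polynomials with rational coefficients in $c,\Delta,\beta_{2r-1},\Lambda_r,\dots,\Lambda_{2r-1},\Lambda_{2r-1}^{-1}$. An operator is determined by $\Delta,\alpha,\beta$ and the $c_\emptyset^{(n)}$. So by Proposition~\ref{prop:pq} the family specializes to the singular operators as required whenever $t$ is $(p,q)$-nonresonant, in particular for all $t\notin\mathbb Q$ and all $p,q,i$.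

\emph{Uniqueness, and Theorem~\ref{thm:B}(4).} Fix $\Lambda$ and a value of $t$ for which a competing family, with data polynomial in $(\Delta,\beta_{2r-1})$, has the specialization property at $(p,1)$ for infinitely many $p$. Each of its data $\alpha,\beta_k,c_\lambda^{(m)}$ agrees with ours at $(\Delta_{p,1},\beta)$ for these $p$ and all $p$ values of $\beta$, hence as a polynomial in $(\Delta,\beta_{2r-1})$ by Lemma~\ref{lem:dense}(b). This is Theorem~\ref{thm:B}(4). In Theorem~\ref{thm:A} it applies to all $\Lambda$ and to infinitely many $t$, hence to infinitely many values of $c$; so the data agree as polynomials in all variables. This proves Theorem~\ref{thm:A}.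

\emph{Theorem~\ref{thm:B}(2).} Rationality of the coefficients has been shown. By Proposition~\ref{prop:p1} the asserted formulas for $\alpha$ and the $\beta_k$ hold at all points $(\Delta_{p,1},\beta^{p,1}_{k,0})$. Both sides are polynomials in $(\Delta,\beta_{2r-1})$, so they agree by Lemma~\ref{lem:dense}(b).

\emph{Theorem~\ref{thm:B}(3).} Fix $p,q,k,l$ and numerical $\Lambda,\rho$, and let $f=\pi(\Phi|\Lambda\rangle)$ be the scalar series of $\Phi=\Phi^{\Delta_{p,q},\beta^{p,q}_{k,l}}_{\Lambda,\Lambda}$. Its data are Laurent polynomials in $s$, and so are the coefficients of $E^{-1}\mathcal Sf$ by Proposition~\ref{prop:count}. The latter vanish whenever $t=s^2$ is $(p,q)$-nonresonant, by Proposition~\ref{prop:pq}, hence for all but finitely many $s$, hence identically. So $\Phi$ is singular for every $t\ne0$. The converse is Proposition~\ref{prop:count} with Proposition~\ref{prop:pq}. \qed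

\begin{thebibliography}{9}
\bibitem{N} N, arXiv:1804.04782.
\bibitem{P} \emph{Irregular Conformal Blocks And Painlev\'e Equations}, \texttt{http://c1.math.kobe-u.ac.jp/HOME/n-proj/HP-integrable/2111nagoya.pdf}.
\end{thebibliography}

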